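# Resurgence and big height: why $\rho(I)<h$ when $h\ge 2$

Rings are commutative with $1$, and regular rings are Noetherian by definition. The letter $F$ denotes a field.

## 1. Symbolic powers, big height and resurgence

Let $R$ be a regular ring containing a field and $I\subseteq R$ an ideal with no embedded primes, so that its associated primes are exactly its minimal primes.

**Definition 1 (symbolic powers).** For $n\ge 1$,
$$I^{(n)}=\bigcap_{P\in\operatorname{Ass}(I)}\bigl(I^nR_P\cap R\bigr).$$

Each $P\in\operatorname{Ass}(I)$ is minimal over $I$, so $I^nR_P$ is primary to the maximal ideal of $R_P$ and $I^nR_P\cap R$ is $P$-primary. Hence $I^{(n)}$ is $I^n$ with its embedded components thrown away. Four properties are immediate: $I^{(1)}=I$; $I^n\subseteq I^{(n)}$; $I^{(a)}\subseteq I^{(b)}$ if $a\ge b$; and $I^{(m)}I^{(n)}\subseteq I^{(m+n)}$. Moreover, symbolic powers commute with localization at a prime $Q$. Indeed, localization commutes with finite intersections. A component with $P\not\subseteq Q$ becomes the unit ideal, because it is $P$-primary. A component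 with $P\subseteq Q$ becomes $I^nR_P\cap R_Q$. So $I^{(n)}R_Q=(IR_Q)^{(n)}$.

*Example (the triangle).* In $F[u_1,u_2,u_3]$ let
$$I=(u_1,u_2)\cap(u_1,u_3)\cap(u_2,u_3)=(u_1u_2,\;u_1u_3,\;u_2u_3).$$
Localizing at $P=(u_i,u_j)$ turns the two other components into the unit ideal, so $IR_P=PR_P$. The ideal $P^n$ consists of the polynomials of order at least $n$ in $u_i,u_j$. Order is additive on products, so $gf\in P^n$ with $g\notin P$ forces $f\in P^n$; that is, $P^n$ is $P$-primary. Therefore $I^{(n)}=(u_1,u_2)^n\cap(u_1,u_3)^n\cap(u_2,u_3)^n$, which is spanned by the monomials $u_1^{\alpha_1}u_2^{\alpha_2}u_3^{\alpha_3}$ with $\alpha_i+\alpha_j\ge n$ for all $i<j$. In particular $u_1u_2u_3\in I^{(2)}$, while $I^2$ lives in degrees $\ge 4$. So $I^{(2)}\ne I^2$.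

**Definition 2 (big height).** The big height of $I$ is the maximum of the heights of its associated primes.

*Example.* The ideal $(u_1)\cap(u_2,u_3)$ has height $1$ and big height $2$. The triangle has big height $2$.

The basic containment theorem (Ein–Lazarsfeld–Smith, Hochster–Huneke, Ma–Schwede) says that if $I$ has big height $h$, then
$$I^{(hn)}\subseteq I^n\qquad\text{for all } n\ge1. \tag{1}$$

**Definition 3 (resurgence, Bocci–Harbourne).**
$$\rho(I)=\sup\Bigl\{\frac ab\;\Big|\; a,b\ge1,\ I^{(a)}\not\subseteq I^b\Bigr\}.$$

If $h\ge1$, then $1\le\rho(I)\le h$. For the upper bound: if $a\ge hb$, then $I^{(a)}\subseteq I^{(hb)}\subseteq I^b$ by (1), so non-containment forces $a<hb$. For the lower bound we show that $I^{(a)}\not\subseteq I^b$ whenever $a<b$. Take $P\in\operatorname{Ass}(I)$ of height $\ge1$. If $I^{(a)}\subseteq I^b$, then $I^a\subseteq I^b$, so $I^aR_P=I^{b-a}I^aR_P$, and Nakayama gives $I^aR_P=0$. As $R_P$ is a domain, $IR_P=0$. But $P$ is minimal over $I$, so $PR_P$ would be a minimal prime of $R_P$, contradicting $\operatorname{ht}P\ge 1$. Taking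 $a=n$, $b=n+1$ gives $\rho(I)\ge1$.

*Example.* For $I=(u_1,\dots,u_h)\subset F[u_1,\dots,u_s]$ we have $I^{(n)}=I^n$, since $I^n$ is $I$-primary as above. So $I^{(a)}\not\subseteq I^b$ exactly when $a<b$, and $\rho(I)=1$.

## 2. Valuations, integral closure, reductions, Frobenius powers, smooth algebras

**Definition 4 ($v(J)$ and $w_v(I)$).** Let $R$ be a domain and $v:\operatorname{Frac}(R)^*\to\mathbb Z$ a discrete valuation with $v\ge0$ on $R$. For a nonzero ideal $J$ put $v(J)=\min_{0\ne x\in J}v(x)$, and for a nonzero ideal $I$ without embedded primes put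
$$w_v(I)=\inf_{k\ge1}\frac{v(I^{(k)})}{k}.$$
The center of $v$ on $R$ is the prime $\{x\in R: v(x)>0\}$ (with $0$ included).

The minimum $v(J)$ is attained on any generating set, and $v(J^n)=n\,v(J)$.

*Example.* Let $v$ be the order at the origin on $F[u_1,u_2,u_3]$ and $I$ the triangle. Then $v(I)=2$. A monomial in $I^{(k)}$ satisfies three inequalities $\alpha_i+\alpha_j\ge k$; adding them gives degree $\ge 3k/2$. Since $(u_1u_2u_3)^m\in I^{(2m)}$, we get $v(I^{(2m)})=3m$ and $w_v(I)=3/2$.

**Definition 5 (integral closure).** An element $x$ lies in $\overline J$ if $x^r+a_1x^{r-1}+\dots+a_r=0$ for some $r$ and some $a_i\in J^i$.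

Two facts will be used. First, a nonzero proper ideal $I$ of a Noetherian domain has *Rees valuations* $v_1,\dots,v_r$ (Huneke–Swanson, *Integral Closure*, Thm. 10.2.2). They are discrete of rank one, nonnegative on $R$, with $v_j(I)>0$, and
$$\overline{I^n}=\{x : v_j(x)\ge n\,v_j(I)\ \text{for all } j\}\qquad\text{for all } n. \tag{2}$$
Second, the Briançon–Skoda theorem for regular rings (Lipman–Sathaye): if $I$ is generated by $s$ elements, then
$$\overline{I^{\,b+s-1}}\subseteq I^b\qquad\text{for all } b\ge1. \tag{3}$$

*Example.* Let $I=(u_1^2,u_2^2)\subset F[u_1,u_2]$. A monomial $x=u_1^au_2^b$ with $a+b=2n$ lies in $I^n$ if $a,b$ are even. If both are odd, it satisfies $x^2-u_1^{2a}u_2^{2b}=0$ with $u_1^{2a}u_2^{2b}\in I^{2n}=(I^n)^2$. So $(u_1,u_2)^{2n}\subseteq\overline{I^n}$. Conversely, applying the order valuation to an integral equation shows that every $x\in\overline{I^n}$ has order $\ge n\cdot 2$. So in (2) the single valuation "order", with value $2$ on $I$, is enough.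

**Definition 6 (reduction).** An ideal $Z\subseteq J$ is a reduction of $J$ if $J^{s+1}=ZJ^s$ for some $s\ge0$.

*Example.* $(u_1^2,u_2^2)$ is a reduction of $J=(u_1,u_2)^2$, since $J^2=(u_1,u_2)^4=(u_1^2,u_2^2)J$.

By Northcott–Rees, in a Noetherian local ring of dimension $\delta$ with *infinite* residue field, every ideal primary to the maximal ideal has a reduction generated by $\delta$ elements.

**Definition 7 (Frobenius power).** In a ring of characteristic $p>0$ and for $q=p^j$, $J^{[q]}$ is the ideal generated by all $x^q$ with $x\in J$. If $J=(x_1,\dots,x_r)$, then $J^{[q]}=(x_1^q,\dots,x_r^q)$.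

*Example.* For $J=(u_1,u_2)$ the ideal $J^{[q]}=(u_1^q,u_2^q)$ is smaller than $J^q$ (for $q>1$), but it contains $J^{2q-1}$: in a monomial of degree $2(q-1)+1$ one exponent is at least $q$. In general, if $Z$ is generated by $h$ elements and $m\ge h(q-1)+1$, then $Z^m\subseteq Z^{[q]}$.

If $A$ is regular of characteristic $p$, Frobenius is flat on $A$ (Kunz). Applying the $q$-th Frobenius base change to the injection $A/(J:c)\xrightarrow{\,c\,}A/J$ gives an injection $A/(J:c)^{[q]}\xrightarrow{\,c^q\,}A/J^{[q]}$, that is,
$$J^{[q]}:c^q=(J:c)^{[q]}. \tag{4}$$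

**Definition 8 (smooth algebra).** A $D$-algebra of finite presentation is smooth if it is flat over $D$ with geometrically regular fibers. The smooth locus is open, and a smooth algebra over a field is a regular ring.

If a Noetherian ring $\Lambda$ is regular and contains $\mathbb Q$, then $\mathbb Q\to\Lambda$ is a regular homomorphism because $\mathbb Q$ is perfect. Néron–Popescu desingularization (Popescu; Swan; Stacks Project, Tag 07GC) then says that $\Lambda$ is a filtered colimit of smooth $\mathbb Q$-algebras.

*Example.* $\mathbb Q[u]_{(u)}$ is the filtered colimit of the smooth algebras $\mathbb Q[u][1/g]$ with $g(0)\ne0$.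

## 3. Can the resurgence equal the big height?

We know $1\le\rho(I)\le h$. The following question is from *Symbolic Powers and the Containment Problem*: is there a radical ideal $I$, proper and nonzero, of big height $h$ in a regular ring containing a field, with $\rho(I)=h$? For $h=1$ the bounds force $\rho(I)=1=h$, so we take $h\ge2$. The answer is no, and radicality is not needed.

**Theorem 1.** Let $R$ be a regular ring containing a field and $I$ a proper nonzero ideal with no embedded primes (for example, a radical ideal), of big height $h\ge2$. Then $\rho(I)<h$.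

**Theorem 2.** Let $R$ be a regular domain containing a field and $I$ a proper nonzero ideal with no embedded primes, all of whose associated primes have height $\le h$, where $h\ge2$. Let $v:\operatorname{Frac}(R)^*\to\mathbb Z$ be a discrete valuation with $v\ge0$ on $R$ and $v(I)>0$. Then $v(I)<h\,w_v(I)$.

**Theorem 3.** (a) In the situation of Theorem 1, for every integer $C\ge0$ we have $I^{(hn-C)}\subseteq I^n$ for all $n\gg0$.
(b) For every $h\ge2$ and $\delta>0$ there is a squarefree monomial ideal of big height $h$ with $\rho(I)>h-\delta$. So no bound $h-\delta$ with $\delta>0$ depending only on $h$ is possible in Theorem 1.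

## 4. Intersections of coordinate subspaces

We compute the resurgence of the triangle exactly. It has $h=2$. We claim that $u^\alpha=u_1^{\alpha_1}u_2^{\alpha_2}u_3^{\alpha_3}$ lies in $I^b$ as soon as $\alpha_1+\alpha_2+\alpha_3\ge2b$ and $\alpha_i+\alpha_j\ge b$ for all $i<j$. If some exponent is $\ge b$, say $\alpha_1\ge b$, choose $i\le\alpha_2$ and $j\le\alpha_3$ with $i+j=b$; then $(u_1u_2)^i(u_1u_3)^j$ divides $u^\alpha$. If all exponents are $<b$, lower them to nonnegative integers $\alpha_i'$ with sum exactly $2b$, and put $i=b-\alpha_3'$, $j=b-\alpha_2'$, $l=b-\alpha_1'$. These are positive, add up to $b$, and $(u_1u_2)^i(u_1u_3)^j(u_2u_3)^l=u^{\alpha'}$, since for instance $i+j=2b-\alpha_2'-\alpha_3'=\alpha_1'$.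

Now let $a\ge 4b/3$. A monomial in $I^{(a)}$ has pair sums $\ge a\ge b$ and degree $\ge 3a/2\ge2b$, so it lies in $I^b$. Hence $\rho(I)\le4/3$. Conversely $(u_1u_2u_3)^m\in I^{(2m)}$ has degree $3m$, so $I^{(2m)}\not\subseteq I^b$ whenever $3m<2b$. Taking $b=\lfloor 3m/2\rfloor+1$ and $m\to\infty$ gives $\rho(I)\ge 4/3$. So $\rho(I)=4/3<2$. Note that $4/3=2/(3/2)=v(I)/w_v(I)$ for $v$ the order at the origin.

The same degree count with more variables comes as close to $h$ as we like.

**Proof of Theorem 3(b).** Let $s\ge h\ge2$, and in $F[x_1,\dots,x_s]$ put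
$$I=\bigcap_{|A|=h}P_A,\qquad P_A=(x_i:i\in A).$$
This is a squarefree monomial ideal. The $P_A$ are pairwise incomparable primes of height $h$, so $I$ is radical of big height $h$. As for the triangle, $IR_{P_A}=P_AR_{P_A}$ and $P_A^n$ is $P_A$-primary, so $I^{(n)}=\bigcap_{|A|=h}P_A^n$. Therefore $(x_1\cdots x_s)^m\in I^{(hm)}$, an element of degree $sm$. On the other hand, a monomial in $I$ omits at most $h-1$ variables: if it omitted all variables indexed by some $A$ with $|A|=h$, it would not lie in $P_A$. So $I$ lives in degrees $\ge s-h+1$ and $I^b$ in degrees $\ge b(s-h+1)$. Hence $I^{(hm)}\not\subseteq I^b$ whenever $sm<b(s-h+1)$. Take $b=\lfloor sm/(s-h+1)\rfloor+1$ and let $m\to\infty$: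
$$\rho(I)\ \ge\ \lim_{m\to\infty}\frac{hm}{b}=\frac{h(s-h+1)}{s}=h-\frac{h(h-1)}{s}.$$
For $s$ large this exceeds $h-\delta$. $\blacksquare$

So whatever pushes $\rho(I)$ below $h$ must depend on $I$.

## 5. From the resurgence to one valuation at a time

By (1), a non-containment $I^{(a)}\not\subseteq I^b$ forces $a\le hb-1$, so $a/b\le h-1/b$. Each single fraction is below $h$; the danger is only $b\to\infty$. In that regime integral closure is harmless by (3), and integral closure is governed by finitely many valuations by (2). This is why Theorem 2 is enough.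

**Proof that Theorem 2 implies Theorem 1.**

**Step 1: reduction to domains.** A regular ring is a finite product of regular domains $R_i$; here each contains a field. Write $I=\prod I_i$. Powers, symbolic powers and containments are computed componentwise. Factors with $I_i=R_i$ or $I_i=0$ never obstruct $I^{(a)}\subseteq I^b$ with $a,b\ge1$. So the set of pairs $(a,b)$ with $I^{(a)}\not\subseteq I^b$ is the union of those of the finitely many $I_i$ with $0\ne I_i\ne R_i$, and $\rho(I)$ is the maximum of these $\rho(I_i)$. There is at least one such $i$, since $h\ge2$. Let $h_i\le h$ be the big height of $I_i$; it is $\ge1$. If $h_i=1$, then $\rho(I_i)=1<h$. If $h_i\ge2$, it suffices to show $\rho(I_i)<h_i$. So we may assume that $R$ is a domain.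

**Step 2: large $b$.** The aim is to bound $a/b$ away from $h$ for all large $b$. Let $v_1,\dots,v_r$ be the Rees valuations of $I$. By Theorem 2, $0<v_j(I)<h\,w_{v_j}(I)$ for each $j$, so $w_{v_j}(I)>0$ and
$$\theta:=\max_j\frac{v_j(I)}{w_{v_j}(I)}<h,$$
the maximum being over a finite set. Let $I$ be generated by $s$ elements. By definition of $w_{v_j}$,
$$v_j(I^{(a)})\ge a\,w_{v_j}(I)\ge\frac a\theta\,v_j(I).$$
If $a\ge\theta(b+s-1)$, the right side is $\ge(b+s-1)v_j(I)$ for every $j$, so $I^{(a)}\subseteq\overline{I^{b+s-1}}\subseteq I^b$ by (2) and (3). In other words,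
$$I^{(a)}\not\subseteq I^b\ \Longrightarrow\ \frac ab<\theta\Bigl(1+\frac{s-1}{b}\Bigr). \tag{5}$$
Fix $b_0$ with $\theta':=\theta\bigl(1+\frac{s-1}{b_0}\bigr)<h$. For $b\ge b_0$, (5) gives $a/b<\theta'$.

**Step 3: small $b$.** If $b<b_0$ and $I^{(a)}\not\subseteq I^b$, then (1) forces $a\le hb-1$, so $a/b\le h-1/b\le h-1/b_0$. Altogether $\rho(I)\le\max(\theta',\,h-1/b_0)<h$. $\blacksquare$

## 6. Frobenius along one valuation gives $v(I)\le h\,w_v(I)$ and no more

The weak form of Theorem 2 is cheap: $(I^{(k)})^h\subseteq I^{(hk)}\subseteq I^k$, so $h\,v(I^{(k)})\ge k\,v(I)$ for all $k$. But with $\theta\le h$ in place of $\theta<h$, Step 2 above is useless. We need strictness after taking an infimum over infinitely many $k$, so we need a gain uniform in $k$. Let us open up a characteristic $p$ argument for the weak inequality and look for slack.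

Let $R$ be regular local of characteristic $p$. Fix $k$, take $f\in I^{(k)}$ with $v(f)=e=v(I^{(k)})$, and suppose that we have an element $c$ outside all associated primes of $I$, an ideal $Z=(z_1,\dots,z_h)\subseteq I$, and $s_0\ge0$ with
$$cf\in I^k,\qquad c\,I^{s_0+1}\subseteq ZI^{s_0}.$$
(Section 10 will construct such data in the case that matters.) For $q=p^j$ put $n=\lceil(hq+s_0)/k\rceil$ and $m=kn-s_0$, so $hq\le m<hq+k$. Then $c^nf^n\in I^{kn}=I^{s_0+m}$ and $c^mI^{s_0+m}\subseteq Z^mI^{s_0}\subseteq I^{[q]}$ by pigeonhole. Since $n+m\le(2h+1)q$ for $q\gg0$, (4) gives $f^n\in(I:c^{2h+1})^{[q]}=I^{[q]}$. Taking values, $ne\ge q\,v(I)$. Divide by $q$ and let $q\to\infty$: $v(I)\le\frac hk\,e$. This is the weak inequality again. The pigeonhole step only needs $m\ge hq-h+1$, but this saving of $h-1$ disappears after division by $q$.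

A gain must be proportional to $q$. The exponent $kn$ has to reach about $hq$, so one can try to help $f^n$ with an extra factor $G\in I^L$, $L\approx\lambda q$ with $0<\lambda<1$. Then $kn+L\approx hq$ suffices, $n$ drops to about $(h-\lambda)q/k$, and the same argument gives $f^nG\in I^{[q]}$. But now the valuation reads
$$n e+v(G)\ge q\,v(I),\qquad\text{where } v(G)\ge L\,v(I).$$
Even in the best case $v(G)=L\,v(I)$ this yields $(h-\lambda)\frac ek\ge(1-\lambda)v(I)$, i.e. $v(I)\le\frac{h-\lambda}{1-\lambda}\cdot\frac ek$. Since $\frac{h-\lambda}{1-\lambda}>h$ for $h>1$, this is worse than before. Here is the exact point of failure: $v$ sees $G$ and charges for it more than the saving in $n$.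

The way out is to pay for $G$ in a currency that $v$ does not see. Suppose that we map $R$ to a two-dimensional regular local ring $B$ with parameters $y,t$ so that $v$ is the $t$-order along the curve $y=0$, and so that $I$ contains a power $y^M$ in $B$. Then $I$ maps into $(t^{N},y)$ with $N=v(I)$, and $I^{[q]}$ maps into $(t^{Nq},y^q)$. Take $y^{ML}$ in the role of $G$. If $ML<q$, a relation
$$t^{en}\,y^{ML}\in(t^{Nq},y^q)$$
still forces $en\ge Nq$: the factor $y^{ML}$ costs nothing. We may take $L\approx q/M$, and $n$ drops to about $(h-\frac1M)q/k$ for free.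

*Example.* For the triangle and $v$ the order at the origin, let $K=F(a,b)$ with $a,b$ independent transcendentals, $B=K[[y,t]]$, and
$$\beta(u_1)=at+y,\quad\beta(u_2)=bt+y,\quad\beta(u_3)=t.$$
Modulo $y$, a polynomial with lowest form $g$ of degree $r$ goes to $g(a,b,1)t^r+\cdots$, and $g(a,b,1)\ne0$. So the $t$-order along $y=0$ is $v$. Next, $IB$ contains $(at+y)t-(bt+y)t=(a-b)t^2$, hence $t^2$, then $yt$, then $y^2$ from $(at+y)(bt+y)$. So $IB=(y,t)^2$ and $M=2$. The inequality we are aiming for, $v(I)\le(h-\frac1M)w_v(I)$, reads $2\le\frac32\cdot\frac32=\frac94$, which is true.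

## 7. The Frobenius argument with a second parameter

The lemma below is stated for a general target ring $E$ instead of $B$, and with $I:c^C$ in place of $I$, so that it can also be applied after reduction modulo $p$.

**Lemma A.** Let $A$ be a regular ring of characteristic $p>0$, $E$ a ring, $\beta:A\to E$ a homomorphism, and let $h\ge2$, $k,M,N\ge1$, $e,s_0\ge0$ be integers. Put $C=2h+1$. Let $I\subseteq A$ be an ideal, $c,f\in A$, and $Z=(z_1,\dots,z_h)\subseteq I$ with
$$cf\in I^k,\qquad c\,I^{s_0+1}\subseteq ZI^{s_0}. \tag{6}$$
Let $y,t\in E$ with $y$ a nonzerodivisor on $E$, $t$ a nonzerodivisor on $E/yE$, and $(y,t)E\ne E$. Assume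

1. $\beta(f)=\varepsilon t^e+yb$ with $\varepsilon\in E$ a unit and $b\in E$;
2. $y^M\in\beta(I)E$;
3. $\beta(I:c^C)\subseteq(t^N,y)E$.

Then $N\le\frac ek\bigl(h-\frac1M\bigr)$.

**Proof.** Suppose to the contrary that $\frac ek(h-\frac1M)<N$.

**Step 1: choice of exponents.** We want $n$ as small as the helper $I^L$ permits. For $q=p^j$ put
$$L=\Bigl\lfloor\frac{q-1}{M}\Bigr\rfloor,\qquad n=\Bigl\lceil\frac{hq+s_0-L}{k}\Bigr\rceil,\qquad m=kn+L-s_0.$$
Then $ML\le q-1$ and $L\ge\frac{q-1}M-\frac{M-1}M=\frac qM-1$. From $hq+s_0-L\le kn<hq+s_0-L+k$ we get $hq\le m<hq+k$. Also $n\le kn<hq+s_0+k$, so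
$$n+m<2hq+s_0+2k\le Cq\quad\text{for } q\ge s_0+2k,$$
and
$$en\le\frac ek(hq+s_0-L)+e\le q\cdot\frac ek\Bigl(h-\frac1M\Bigr)+\frac ek(s_0+1)+e.$$
By our assumption the coefficient of $q$ on the right is $<N$. So for $q\gg0$ we have $en<Nq$ and $n+m\le Cq$. Fix such a $q$.

**Step 2: a membership in $I^{[q]}$.** Let $G\in I^L$. By (6), $c^nf^nG\in I^{kn}I^L=I^{s_0+m}$. Multiplying $cI^{s_0+1}\subseteq ZI^{s_0}$ by $I^i$ gives $cI^{s_0+i+1}\subseteq ZI^{s_0+i}$ for all $i\ge0$. Applying this $m$ times, $c^mI^{s_0+m}\subseteq Z^mI^{s_0}$. Since $m\ge hq\ge h(q-1)+1$, the pigeonhole principle gives $Z^m\subseteq(z_1^q,\dots,z_h^q)\subseteq I^{[q]}$. So $c^{n+m}f^nG\in I^{[q]}$, and hence $c^{Cq}f^nG\in I^{[q]}$. By (4),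
$$f^nG\in I^{[q]}:(c^C)^q=(I:c^C)^{[q]}\qquad\text{for every } G\in I^L.$$

**Step 3: pushing to $E$.** If $x\in I:c^C$, then $\beta(x)=t^Nx_1+yx_2$ by condition 3. As $E$ has characteristic $p$, $\beta(x)^q=t^{Nq}x_1^q+y^qx_2^q$. So $\beta(f)^n\beta(G)\in(t^{Nq},y^q)E$ for every $G\in I^L$. By condition 2, $y^{ML}\in\beta(I^L)E$, so $y^{ML}$ is an $E$-linear combination of such $\beta(G)$, and
$$\beta(f)^ny^{ML}\in(t^{Nq},y^q)E\subseteq(t^{Nq},y^{ML+1})E,$$
because $ML+1\le q$. By condition 1, $\beta(f)^n\equiv\varepsilon^nt^{en}$ modulo $y$. Since $\varepsilon$ is a unit, we obtain $a,a'\in E$ with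
$$t^{en}y^{ML}=t^{Nq}a+y^{ML+1}a'. \tag{7}$$

**Step 4: cancelling $y^{ML}$ at no cost.** We claim that $t$ is a nonzerodivisor on $E/y^iE$ for all $i\ge1$. For $i=1$ this is given. The induction step uses
$$0\to E/yE\xrightarrow{\,y^i\,}E/y^{i+1}E\to E/y^iE\to0,$$
which is exact because $y$ is a nonzerodivisor; if $t$ is injective on both ends, it is injective in the middle. By (7), $t^{Nq}a\in y^{ML}E$, so $a=y^{ML}a''$ for some $a''$ (trivially if $ML=0$). Cancel $y^{ML}$ in (7): $t^{en}=t^{Nq}a''+ya'$. In $E/yE$ this reads $t^{en}(1-t^{Nq-en}a'')=0$, and cancelling $t^{en}$ gives $1=t^{Nq-en}a''$ in $E/yE$ with $Nq-en>0$. So $(y,t)E=E$, a contradiction. $\square$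

## 8. Theorem 2: localizing and removing the easy components

**Step 1: localizing at the center.** In Theorem 2 let $Q=\{x\in R:v(x)>0\}\cup\{0\}$, a prime containing $I$. Symbolic powers commute with localization and elements outside $Q$ have value $0$, so passing to $R_Q$ changes neither $v(I)$ nor any $v(I^{(k)})$. The hypotheses are preserved. So assume that $(R,\mathfrak m)$ is regular local of dimension $d$ and $v$ has center $\mathfrak m$. Let $P_1,\dots,P_r$ be the associated primes of $I$. They are pairwise incomparable, of height $\ge1$ and $\le h$. Write $w=w_v(I)$.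

**Step 2: the case where some $P_j=\mathfrak m$.** Then $I$ is $\mathfrak m$-primary, $I^{(n)}=I^n$, and $v(I^n)/n=v(I)$. So $w=v(I)>0$ and $v(I)<hw$.

**Step 3: splitting off components of height one.** Suppose that some $P_j$ have height $1$. A regular local ring is a UFD, so these $P_j=(p_j)$ are principal. Since $R_{P_j}$ is a discrete valuation ring, the corresponding component of $I$ is $(p_j^{a_j})$ for some $a_j\ge1$. Put $f_0=\prod_jp_j^{a_j}$, and let $I''$ be the intersection of the components of $I$ for the $P_i$ of height $\ge2$ (with $I''=R$ if there are none). By incomparability no $p_j$ lies in a $P_i$ of height $\ge2$. So $f_0$ is a unit in each such $R_{P_i}$, and a nonzerodivisor modulo $I''$ and modulo each $I''^{(n)}$, whose associated primes are among these $P_i$. Therefore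
$$I=(f_0)\cap I''=f_0I''.$$
For height-one $P_j$ we have $I^nR_{P_j}\cap R=(p_j^{na_j})$, and for the others $I^nR_{P_i}=I''^nR_{P_i}$. So
$$I^{(n)}=(f_0^n)\cap I''^{(n)}=f_0^nI''^{(n)}.$$
Here $v(f_0)>0$, as $f_0\in\mathfrak m$.

If $I''=R$, then $v(I)=v(f_0)=w>0$ and $v(I)<hw$. Otherwise $I''\subseteq\mathfrak m$, so $v(I'')>0$, and all associated primes of $I''$ have height between $2$ and $h$. Suppose Theorem 2 is known for $I''$, i.e. $v(I'')<h\,w_v(I'')$. From $v(I^{(k)})/k=v(f_0)+v(I''^{(k)})/k$ we get $w=v(f_0)+w_v(I'')$, and
$$v(I)=v(f_0)+v(I'')<h\,v(f_0)+h\,w_v(I'')=hw.$$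
So it is enough to treat ideals all of whose associated primes have height $\ge2$. If one of them is $\mathfrak m$, Step 2 applies.

From now on, all $P_j$ have height $\ge2$ and are different from $\mathfrak m$. We shall prove the following statement:

**Claim ($\ast$).** There is an integer $M\ge1$, independent of $k$, with
$$v(I)\le\frac{v(I^{(k)})}{k}\Bigl(h-\frac1M\Bigr)\qquad\text{for all } k\ge1.$$

Taking the infimum over $k$ gives $0<v(I)\le(h-\frac1M)w$. So $w>0$ and $v(I)<hw$, which is Theorem 2. Since ($\ast$) is homogeneous in $v$, we may rescale $v$ so that its value group is $\mathbb Z$.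

## 9. A regular surface through the valuation

The purpose of this section is to construct the ring $B$ of Section 6.

**Proposition 4.** There are a two-dimensional regular local ring $B$ containing a field, with regular system of parameters $y,t$, and a local homomorphism $\beta:R\to B$ such that

* (B1) $B/yB\cong K[[t]]$ for a field $K$, and for all $0\ne x\in R$ the image of $\beta(x)$ in $K[[t]]$ has order exactly $v(x)$;
* (B2) $y^M\in\beta(I)B$ for some $M\ge1$.

**Proof.**

**Step 1: the valuation as an arc.** The valuation ring $\mathcal O_v$ is a discrete valuation ring containing $R$, hence a field. By Cohen's structure theorem its completion is $K[[t]]$ with $K$ its residue field. So we get $\gamma:R\to K[[t]]$ with $\operatorname{ord}_t\gamma(x)=v(x)$ for $x\ne 0$. It is local because $v$ has center $\mathfrak m$, so it extends continuously to $\hat\gamma:\hat R\to K[[t]]$. Again by Cohen, $\hat R=\kappa[[x_1,\dots,x_d]]$ with $x_1,\dots,x_d$ a regular system of parameters and $\kappa$ a coefficient field. Put $\alpha=\hat\gamma|_\kappa:\kappa\to K[[t]]$ (its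 image need not lie in $K$) and $\gamma_i=\hat\gamma(x_i)\in tK[[t]]$.

**Step 2: the ambient space of the graph.** The arc $\gamma$ may be far from flat. We make room by adding $t$ as an independent variable. Let $R'=K[[t,X_1,\dots,X_d]]$, regular local of dimension $d+1$ with maximal ideal $\mathfrak M$, and define
$$\varphi:\hat R\to R',\qquad\sum a_\mu x^\mu\mapsto\sum\alpha(a_\mu)X^\mu.$$
This is a local homomorphism. It is flat by the local criterion: the Koszul complex on $x_1,\dots,x_d$ resolves $\kappa$ over $\hat R$, so $\operatorname{Tor}_1^{\hat R}(\kappa,R')=H_1(X_1,\dots,X_d;R')=0$, because $X_1,\dots,X_d$ is a regular sequence. As $R\to\hat R$ is flat, so is $R\to R'$.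

Put $Y_i=X_i-\gamma_i(t)$ and $P_\Gamma=(Y_1,\dots,Y_d)$. Then $R'=K[[t,Y_1,\dots,Y_d]]$ and $R'/P_\Gamma=K[[t]]$. The composite $\hat R\to R'\to R'/P_\Gamma=K[[t]]$ agrees with $\hat\gamma$ on $\kappa$ and on the $x_i$, so by continuity it equals $\hat\gamma$. Thus $R\to R'\to K[[t]]$ is $\gamma$, and $P_\Gamma$ is the ideal of the graph of the arc.

**Step 3: the size of $IR'$.** A prime $\mathfrak q\supseteq IR'$ contracts to a prime of $R$ containing some $P_j$, of height $\ge2$. By going-down for flat maps, $\operatorname{ht}\mathfrak q\ge2$. As $R'$ is regular local of dimension $d+1$, we get $\dim R'/IR'\le d-1$. Also $IR'\not\subseteq P_\Gamma$, because $\gamma(I)\ne0$.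

**Step 4: cutting down to a surface containing the graph.** We cut $R'$ by $d-1$ equations that vanish on the graph, have independent differentials, and cut $V(IR')$ down to the closed point. Precisely, we claim that there are
$$\eta_j\in Y_j+\mathfrak MP_\Gamma\quad(1\le j\le d-1)\qquad\text{with}\qquad\dim R'/(IR'+(\eta_1,\dots,\eta_j))\le d-1-j$$
for all $j$. For $j=0$ the bound is Step 3. Given $\eta_1,\dots,\eta_{j-1}$, let $\mathcal S$ be the finite set of minimal primes $\mathfrak q$ of $IR'+(\eta_1,\dots,\eta_{j-1})$ with $\dim R'/\mathfrak q=d-j$. Since $j\le d-1$, this dimension is $\ge1$, so $\mathfrak M\notin\mathcal S$; and elements of $\mathcal S$ are pairwise incomparable. If $P_\Gamma\subseteq\mathfrak q\in\mathcal S$, then $\mathfrak q=P_\Gamma$, because $\dim R'/P_\Gamma=1$ and $\mathfrak q\ne\mathfrak M$; then $IR'\subseteq P_\Gamma$, which is false. So neither $\mathfrak M$ nor $P_\Gamma$ is contained in any $\mathfrak q\in\mathcal S$, and hence $\mathfrak MP_\Gamma\not\subseteq\mathfrak q$.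

Let $\mathcal S_1=\{\mathfrak q\in\mathcal S:Y_j\in\mathfrak q\}$. By incomparability, the ideal $\mathfrak MP_\Gamma\cdot\prod_{\mathfrak q\in\mathcal S\setminus\mathcal S_1}\mathfrak q$ is contained in no element of $\mathcal S_1$. By prime avoidance it contains some $u$ lying in no element of $\mathcal S_1$. Put $\eta_j=Y_j+u$. If $\mathfrak q\in\mathcal S_1$, then $Y_j\in\mathfrak q$ and $u\notin\mathfrak q$. If $\mathfrak q\in\mathcal S\setminus\mathcal S_1$, then $Y_j\notin\mathfrak q$ and $u\in\mathfrak q$. In both cases $\eta_j\notin\mathfrak q$. So every prime containing $IR'+(\eta_1,\dots,\eta_j)$ either strictly contains an element of $\mathcal S$ or contains a minimal prime of $IR'+(\eta_1,\dots,\eta_{j-1})$ of smaller dimension. The dimension is therefore at most $d-j-1$. This proves the claim.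

**Step 5: the surface.** We have $(\eta_1,\dots,\eta_{d-1},Y_d)+\mathfrak MP_\Gamma=P_\Gamma$, so $P_\Gamma=(\eta_1,\dots,\eta_{d-1},Y_d)$ by Nakayama. Hence $t,\eta_1,\dots,\eta_{d-1},Y_d$ generate $\mathfrak M$; being $d+1$ elements, they form a regular system of parameters of $R'$. Put $B=R'/(\eta_1,\dots,\eta_{d-1})$, let $y$ be the image of $Y_d$, and let $\beta$ be the composite $R\to R'\to B$. Then $B$ is regular local of dimension $2$ with regular parameters $y,t$, and it contains $K$. We have $B/yB=R'/P_\Gamma=K[[t]]$, and $R\to B/yB$ is $\gamma$, which is (B1). By the claim with $j=d-1$, $\dim B/IB\le0$, so $IB$ contains a power $y^M$, which is (B2). $\square$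

The integer $M$ depends on $I$, $v$ and $\beta$ but not on $k$. This is the uniformity needed in ($\ast$).

## 10. A common multiplier and a reduction with $h$ generators

Fix $k\ge1$. Let $N=v(I)\ge1$, $e=v(I^{(k)})$, and choose $f\in I^{(k)}$ with $v(f)=e$. This section produces $c$, $Z$ and $s_0$ as in (6).

**Step 1: the semilocal ring.** Let $W=R\setminus\bigcup_jP_j$. The ring $R_W$ is semilocal with maximal ideals $P_jR_W$ and residue fields $\operatorname{Frac}(R/P_j)$. Since $P_j\ne\mathfrak m$, the domain $R/P_j$ is not a field, so it is infinite, and so is its fraction field.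

**Step 2: local reductions glued together.** Each $IR_{P_j}$ is primary to the maximal ideal, so by Northcott–Rees it has a reduction $Z^{(j)}$ generated by $\operatorname{ht}P_j\le h$ elements. Pad these with zeros to $z_{j1},\dots,z_{jh}$. By the Chinese remainder theorem,
$$IR_W\Big/\Bigl(\bigcap_jP_jR_W\Bigr)IR_W\;\cong\;\bigoplus_jIR_{P_j}/P_jIR_{P_j},$$
so there are $z_1,\dots,z_h\in IR_W$ with $z_i\equiv z_{ji}$ modulo $P_jIR_{P_j}$ for all $i,j$. Let $Z_W$ be the ideal of $R_W$ that they generate. Suppose $I^{s+1}=Z^{(j)}I^s$ in $R_{P_j}$. Since $z_{ji}\in z_i+P_jI$ there, we get $I^{s+1}\subseteq Z_WI^s+P_jI^{s+1}$ in $R_{P_j}$. As $Z_W\subseteq I$, Nakayama gives $I^{s+1}=Z_WI^s$ in $R_{P_j}$. Multiplying by powers of $I$, the same holds for all larger $s$. So there is one $s_0$ that works for all $j$, and $I^{s_0+1}R_W=Z_WI^{s_0}R_W$, because equality of ideals can be tested at the maximal ideals.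

**Step 3: clearing denominators.** Multiplying each $z_i$ by an element of $W$, a unit of $R_W$, does not change $Z_W$. So we may now take $z_i\in I$, and we put $Z=(z_1,\dots,z_h)\subseteq I$. Also $f\in I^kR_W$, since $f\in I^kR_{P_j}$ for every $j$. All ideals being finitely generated, there is $c\in W$ with
$$cf\in I^k,\qquad c\,I^{s_0+1}\subseteq ZI^{s_0}. \tag{8}$$
As $c$ lies in no associated prime of $I$, we have $I:c^i=I$ for all $i$.

**Step 4: the images in $B$.** By (B1), every element of $I$ has image in $t^NK[[t]]=t^N(B/yB)$, so $\beta(I)\subseteq(t^N,y)B$. Also by (B1), $\beta(f)$ maps to a unit times $t^e$ in $B/yB$. Lifting this unit to $B$, where it stays a unit because $B$ is local, we get $\beta(f)=\varepsilon t^e+yb$ with $\varepsilon\in B$ a unit. By (B2), $y^M\in\beta(I)B$.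

## 11. Theorem 2 in characteristic $p$

Suppose $R$ has characteristic $p>0$. Apply Lemma A with $A=R$ and $E=B$. In $B$ the element $y$ is a nonzerodivisor, $t$ is a nonzerodivisor on $B/yB=K[[t]]$, and $(y,t)B\ne B$. Hypothesis (6) is (8). Conditions 1 and 2 are in Step 4 of Section 10. Condition 3 holds because $I:c^C=I$ and $\beta(I)\subseteq(t^N,y)B$. The conclusion $N\le\frac ek(h-\frac1M)$ is ($\ast$).

## 12. Theorem 2 in characteristic $0$: descending and reducing modulo $p$

Now $R\supseteq\mathbb Q$. The conclusion of Lemma A is an inequality between the integers $h,k,M,N,e$. So it suffices to find *one* prime $p$ and data in characteristic $p$ satisfying Lemma A with the same $h,k,M,N,e,s_0$. The delicate condition is 3: it involves a colon ideal, which must be controlled both under descent and under reduction modulo $p$. Let $C=2h+1$.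

Both $R$ and $B$ are regular and contain $\mathbb Q$, so they are filtered colimits of smooth $\mathbb Q$-algebras. Recall that a finite set of elements and a finite set of identities in a filtered colimit already live at some stage, and that a map from a finitely presented algebra to the colimit factors through some stage.

**Step 1: descent of $R$.** Let $I=(g_1,\dots,g_\sigma)$. The relations (8) and $z_i\in I$ amount to finitely many identities in $R$: $z_i=\sum_jr_{ij}g_j$; $cf$ is a form of degree $k$ in the $g_j$ with coefficients in $R$; and $c$ times each monomial of degree $s_0+1$ in the $g_j$ equals $\sum_iz_i\cdot(\text{form of degree }s_0\text{ in the }g_j)$. Choose a smooth $\mathbb Q$-algebra $R_0\to R$ with lifts of all elements involved, denoted by the same letters, satisfying the same identities. Put $I_0=(g_1,\dots,g_\sigma)R_0$ and let $a_1,\dots,a_\mu$ generate $I_0:_{R_0}c^C$. In $R_0$ this colon ideal may be larger than $I_0$. But in $R$ we have $a_ic^C\in I$, so the image of $a_i$ lies in $I:c^C=I$. Hence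
$$\beta(a_i)=t^Np_i+yq_i\qquad\text{with } p_i,q_i\in B.$$

**Step 2: descent of $B$.** Since $R_0$ is finitely presented over $\mathbb Q$, the map $R_0\to R\to B$ factors through a smooth $\mathbb Q$-algebra $B_0\to B$. Write $\beta$ also for $R_0\to B_0$. Passing further along the colimit, we may assume that $B_0$ contains lifts of $y,t,\varepsilon,\varepsilon^{-1},b,p_i,q_i$ and of elements $b_j$ with $y^M=\sum_j\beta(g_j)b_j$, such that in $B_0$
$$\beta(f)=\varepsilon t^e+yb,\quad\varepsilon\varepsilon^{-1}=1,\quad y^M=\sum_j\beta(g_j)b_j,\quad\beta(a_i)=t^Np_i+yq_i. \tag{9}$$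

**Step 3: $y,t$ stay a regular sequence.** Let $\mathfrak n\subset B_0$ be the preimage of the maximal ideal $\mathfrak m_B$ of $B$; it contains $y$ and $t$. We claim that $y,t$ are linearly independent modulo $\mathfrak n^2(B_0)_{\mathfrak n}$. A nontrivial relation would have the form $\lambda y+\lambda't\in\mathfrak n^2(B_0)_{\mathfrak n}$ with $\lambda$ or $\lambda'$ a unit. The local map $(B_0)_{\mathfrak n}\to B$ sends units to units and $\mathfrak n^2$ into $\mathfrak m_B^2$, so this would give a nontrivial relation between $y,t$ in $\mathfrak m_B/\mathfrak m_B^2$. There is none, as $y,t$ are regular parameters of $B$. So $y,t$ are part of a regular system of parameters of the regular local ring $(B_0)_{\mathfrak n}$. In particular $y\ne0$ there, and $t$ is a nonzerodivisor on $(B_0)_{\mathfrak n}/y$.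

The regular ring $B_0$ is a finite product of domains. Inverting the idempotent of the factor whose spectrum contains $\mathfrak n$, we may assume that $B_0$ is a domain. The kernel of $t$ on $B_0/yB_0$ is finitely generated and vanishes at $\mathfrak n$, so it vanishes after inverting one more element outside $\mathfrak n$. Elements outside $\mathfrak n$ become units in $B$, so we still have $B_0\to B$. Thus we may assume: $B_0$ is a domain, $y\ne0$ in $B_0$, $t$ is a nonzerodivisor on $B_0/yB_0$, and $(y,t)B_0\subseteq\mathfrak n\ne B_0$.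

**Step 4: models over $D=\mathbb Z[1/a]$.** Choose finite presentations $R_0=\mathbb Q[S]/(\Phi)$ and $B_0=\mathbb Q[T]/(\Psi)$, with $S,T$ finite sets of variables and $\Phi,\Psi$ finite sets of polynomials. For a suitable integer $a>0$ and $D=\mathbb Z[1/a]$, the polynomials have coefficients in $D$; put $R_D=D[S]/(\Phi)$ and $B_D=D[T]/(\Psi)$. As $R_0,B_0$ are the colimits of these rings over all multiples of $a$, after enlarging $a$ the map $R_0\to B_0$ comes from a $D$-algebra map $R_D\to B_D$, all elements above lift, and all the finitely many identities hold over $D$: those of Step 1, those in (9), and those expressing $a_ic^C\in I_D:=(g_1,\dots,g_\sigma)R_D$.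

**Step 5: smoothness over $D$.** We want the reductions of $R_D$ to be regular. The locus where $R_D$ is smooth over $D$ is open. It contains the generic fiber $\operatorname{Spec}R_0$, because at points of the generic fiber $R_D$ is flat over $D$ and the fiber is smooth. So its complement is $V(J)$ for an ideal $J$ with $JR_0=R_0$. As $R_0=R_D\otimes_D\mathbb Q$, the ideal $J$ contains (the image of) a positive integer. Including it in $a$, we may assume that $R_D$ is smooth over $D$.

**Step 6: colon ideals and regular sequences modulo $p$.** Consider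
$$R_D/(a_1,\dots,a_\mu)\xrightarrow{\,c^C\,}R_D/I_D,\qquad B_D\xrightarrow{\,y\,}B_D,\qquad B_D/y\xrightarrow{\,t\,}B_D/y;$$
the first is well defined since $a_ic^C\in I_D$. After tensoring with $\mathbb Q$ all three are injective: the first because $(a_1,\dots,a_\mu)R_0=I_0:c^C$, the others by Step 3. So their kernels, which are finitely generated modules over $R_D$ or $B_D$, vanish after $\otimes\,\mathbb Q$. Hence each is killed by a positive integer, and after enlarging $a$ they are $0$. By generic freeness, after enlarging $a$ once more, $R_D/(I_D,c^C)$, $B_D/y$ and $B_D/(y,t)$ are free over $D$. The last is nonzero, since $B_0/(y,t)\ne0$. So we have exact sequences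
$$0\to R_D/(a_1,\dots,a_\mu)\xrightarrow{\,c^C\,}R_D/I_D\to R_D/(I_D,c^C)\to0,$$
$$0\to B_D\xrightarrow{\,y\,}B_D\to B_D/y\to0,\qquad0\to B_D/y\xrightarrow{\,t\,}B_D/y\to B_D/(y,t)\to0$$
whose right-hand terms are flat over $D$. Let $p\nmid a$ be a prime and let the index $p$ denote reduction modulo $p$. Tensoring with $\mathbb F_p$ keeps the sequences exact, since the relevant $\operatorname{Tor}_1$ of the right-hand terms vanish. Therefore
$$I_p:c^C=(a_1,\dots,a_\mu)R_p,$$
$y$ is a nonzerodivisor on $B_p$, $t$ is a nonzerodivisor on $B_p/y$, and $B_p/(y,t)$, being the reduction of a nonzero free module, is nonzero.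

**Step 7: Lemma A over $\mathbb F_p$.** Take $A=R_p$ and $E=B_p$. The ring $R_p$ is smooth over $\mathbb F_p$, hence regular. With $Z_p=(z_1,\dots,z_h)R_p$, the relations $Z_p\subseteq I_p$, $cf\in I_p^k$ and $c\,I_p^{s_0+1}\subseteq Z_pI_p^{s_0}$ hold because the corresponding identities of Step 1 do. Conditions 1 and 2 of Lemma A are the first three identities in (9). Condition 3 follows from $I_p:c^C=(a_1,\dots,a_\mu)R_p$ and the last identity in (9). Lemma A gives $N\le\frac ek(h-\frac1M)$, which is ($\ast$).

This proves ($\ast$) in all characteristics, hence Theorem 2 by Section 8 and Theorem 1 by Section 5. In particular, no radical ideal of big height $h\ge2$ in a regular ring containing a field has $\rho(I)=h$. $\blacksquare$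

## 13. The containments $I^{(hn-C)}\subseteq I^n$ and the supremum $h$

**Proof of Theorem 3(a).** By Theorem 1, $h-\rho(I)>0$. Let $n>C/(h-\rho(I))$ with $hn-C\ge1$; this holds for all $n\gg0$. Then
$$\frac{hn-C}{n}=h-\frac Cn>\rho(I),$$
so $I^{(hn-C)}\subseteq I^n$ by the definition of $\rho(I)$ as a supremum. $\blacksquare$

For $h\ge2$, Theorem 1 and Theorem 3(b), proved in Section 4, together say that the supremum of $\rho(I)$ over ideals of big height $h$ as in Theorem 1 equals $h$ and is not attained.
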